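\title{Zero-free polynomial approximation on plane compact sets}

\begin{abstract}
Let $K\subset\mathbb C$ be compact with connected complement, and let $f$ be continuous on $K$ and holomorphic in the interior $K^\circ$. We prove that if $f$ has no zeros in $K^\circ$, then $f$ is a uniform limit on $K$ of polynomials without zeros on $K$. More precisely, the uniform limits of such polynomials are exactly the functions $f$ that on each component of $K^\circ$ are either zero-free or identically zero, and these are also the uniform limits of the functions $e^h$ with $h$ a polynomial. A duality argument reduces the problem to finding bounded holomorphic substitutes for $\log f$ on the separate components of $K^\circ$. These are built from a bounded truncation of the identity map of a half-plane, a weighted solution of the $\bar\partial$-equation on sets of small area, and a topological argument that matches the branches of the logarithm.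
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $K\subset\mathbb C$ be compact, let $K^\circ$ be its interior, and let $A(K)$ be the set of functions that are continuous on $K$ and holomorphic on $K^\circ$. Mergelyan's theorem states that if $\mathbb C\setminus K$ is connected, then every $f\in A(K)$ is a uniform limit on $K$ of polynomials. If $f$ is zero-free on $K$, the polynomials are eventually zero-free on $K$ as well, because $\max_K|p-f|<\min_K|f|$ leaves no room for a zero of $p$.

Which functions with zeros can be approximated by polynomials that are zero-free on $K$? Zeros in the interior are an obstruction: by Hurwitz's theorem, a locally uniform limit of zero-free holomorphic functions on a domain is zero-free or identically zero. Hurwitz's theorem says nothing about zeros on $\partial K$, and the simplest cases suggest that they do no harm. If $K$ is the closed unit disk and $f$ is zero-free in the open disk, then $f(rz)$ is zero-free on $K$ for $r<1$ and tends to $f$ uniformly. If $f$ is a polynomial whose zeros in $K$ lie on $\partial K$, one moves these zeros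 slightly, to points outside $K$; together with Mergelyan's theorem this settles the case $K^\circ=\emptyset$. The following statement is posed as a conjecture in \cite{problem}.

\begin{theorem}\label{thm:main}
Let $K\subset\mathbb C$ be compact with $\mathbb C\setminus K$ connected. If $f\in A(K)$ is zero-free on $K^\circ$ and $\epsilon>0$, there is a polynomial $p$, zero-free on $K$, with $\max_K|p-f|<\epsilon$.
\end{theorem}

Neither of the two arguments above proves this. The first needs holomorphic maps of $K$ into $K^\circ$ close to the identity. The second fails because a polynomial close to $f$ may have zeros in $K^\circ$ near the boundary zeros of $f$. We prove Theorem~\ref{thm:main} as part of a description of all possible limits.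

\begin{theorem}\label{thm:closure}
Let $K\subset\mathbb C$ be compact with $\mathbb C\setminus K$ connected. For $f\in A(K)$ the following are equivalent.
\begin{itemize}
\item[(i)] $f$ is a uniform limit on $K$ of polynomials that are zero-free on $K$.
\item[(ii)] $f$ is a uniform limit on $K$ of functions $e^h$, $h$ a polynomial.
\item[(iii)] On each component of $K^\circ$, either $f$ is zero-free or $f\equiv0$.
\end{itemize}
\end{theorem}

The implication (i)$\Rightarrow$(iii) is Hurwitz's theorem. For (ii)$\Rightarrow$(i), the polynomials $\sum_{k\le n}h^k/k!$ converge to $e^h$ uniformly on $K$, and they are eventually zero-free on $K$ since $\min_K|e^h|>0$. The content of the paper is (iii)$\Rightarrow$(ii), which also gives Theorem~\ref{thm:main}. The proof does not use Mergelyan's theorem, and Theorem~\ref{thm:main} contains it, since $f+c$ is zero-free when $|c|>\max_K|f|$.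

The hypothesis on the complement cannot be dropped.

\begin{proposition}\label{prop:necessary}
If $K\subset\mathbb C$ is compact and every $f\in A(K)$ that is zero-free on $K$ is a uniform limit on $K$ of polynomials, then $\mathbb C\setminus K$ is connected.
\end{proposition}

\begin{proof}
Otherwise $\mathbb C\setminus K$ has a bounded component $W$; let $a\in W$. The function $1/(z-a)$ lies in $A(K)$ and is zero-free. Take a polynomial $p$ with $|p-1/(z-a)|<\epsilon$ on $K$, where $\epsilon\max_K|z-a|<1$. Then $|(z-a)p-1|<1$ on $\partial W\subset K$, hence at $a$ by the maximum principle. But at $a$ the left side equals $1$.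
\end{proof}

From now on $K$ is compact with connected complement, and a \emph{component} $U$ always means a component of $K^\circ$; there are at most countably many. We write $\mathbb D$ for the open unit disk, $\mathbb T=\partial\mathbb D$, and $H^\infty(U)$ for the bounded holomorphic functions on $U$ with the supremum norm $\|\cdot\|$.

\section{Logarithms: an example and the plan of the proof}\label{sec:example}

For $e^h$ to be close to $f$ it is enough that two things hold for a small $\delta>0$. Where $|f|\ge\delta$, the polynomial $h$ is close to a branch of $\log f$. Where $|f|\le\delta$, the real part of $h$ is very negative, and nothing else is asked of $h$. On a component $U$ where $f$ is zero-free, the obvious function for $h$ to imitate is a holomorphic branch $\ell_U$ of $\log f$. It has two defects. It may be unbounded even on the set where $|f|\ge\delta$, while any polynomial is bounded; and the branches on different components need not fit together along common boundary points. Both defects, and their cure, are visible in one example.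

\begin{example}\label{ex:spiral}
Let $\varrho(\theta)=1+2^{-\theta/2\pi}$, let
\[
U=\{re^{i\theta}:\theta>0,\ \varrho(\theta+\pi)<r<\varrho(\theta)\},\qquad K=\overline{\mathbb D}\cup\overline U,\qquad f(z)=\frac{z-1}{4}
\]
(Figure~\ref{fig:spiral}). The complement of $K$ consists of the outside and the channel $\varrho(\theta+2\pi)<r<\varrho(\theta+\pi)$, $\theta\ge0$, which opens to the outside at $\theta=0$; it is connected. The components of $K^\circ$ are $\mathbb D$ and $U$, and the only zero of $f$ is $1\in\partial K$. Since $z-1=z(1-1/z)$ and $\operatorname{Re}(1-1/z)>0$ for $|z|>1$, a branch of $\log f$ on $U$ is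
\[
\ell_U(re^{i\theta})=\log|f|+i\theta+i\operatorname{Arg}(1-1/z).
\]
Pick points $z_k\in U$ on the negative axis with $\theta=(2k+1)\pi$, $k\ge0$. Then $|f(z_k)|\ge\frac12$ and $\operatorname{Im}\ell_U(z_k)=(2k+1)\pi$, so $\ell_U$ is unbounded where $f$ is large.

Here a zero-free approximant is at hand: $(z-a)/4$ with $a$ real in the channel, $\varrho(2\pi n+2\pi)<a<\varrho(2\pi n+\pi)$, and $n$ large. Let $g$ be the continuous logarithm of $(z-a)/4$ on $K$ with $\operatorname{Im}g(z_0)=\pi$; it exists by fact (F1) below. Join $z_{k-1}$ to $z_k$ by one turn inside $U$ and close the path along the negative axis, on which $\arg(z-a)$ is constant. The turn crosses the positive axis once, to the right of $a$ if $k\le n$ and to the left of $a$ if $k>n$, so the loop has winding number $1$ or $0$ about $a$ accordingly. Therefore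
\[
\operatorname{Im}g(z_k)=(2\min(k,n)+1)\pi,\qquad \operatorname{Im}g(-1)=\lim_k\operatorname{Im}g(z_k)=(2n+1)\pi .
\]
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!45] (0,0) circle (1);
\fill[gray!45] plot[domain=0:1620,samples=500,variable=\t] ({\t}:{1+exp(-\t/519.4)})
 -- plot[domain=1620:0,samples=500,variable=\t] ({\t}:{1+exp(-(\t+180)/519.4)}) -- cycle;
\fill (1,0) circle (0.025) node[left] {$1$};
\fill (1.3,0) circle (0.025);
\draw[thin] (1.3,0) -- (2.2,-0.5) node[right] {$a$};
\fill (-1.6,0) circle (0.025);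
\draw[thin] (-1.6,0) -- (-2.1,0.35) node[left] {$z_0$};
\fill (-1.3,0) circle (0.025);
\draw[thin] (-1.3,0) -- (-2.1,-0.35) node[left] {$z_1$};
\node at (0,0) {$\mathbb D$};
\node at (0,1.72) {$U$};
\end{tikzpicture}
\caption{A compact set $K$ with connected complement: the closed unit disk together with a strip $U$ that spirals onto the unit circle (only the first turns are drawn). The logarithm of $z-1$ on $U$ gains $2\pi i$ on every turn; the logarithm of $z-a$, with $a$ in the white channel, gains $2\pi i$ only on the turns that pass to the right of $a$.}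
\label{fig:spiral}
\end{figure}

The example shows three things. The bounded function $g$ follows $\ell_U$ for the first $n$ turns and then replaces the unbounded sequence of integers $k$ by the bounded sequence $\min(k,n)$. The departure from $\ell_U$ takes place near the zero of $f$, where only the real part matters. Finally, the branch that must be used on the other component $\mathbb D$ is dictated by the integer $n$. In general $f$ is not defined off $K$ and there is no point $a$ to move, so each of the three features has to be produced by a construction inside the components.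

The proof has the following steps. Sections \ref{sec:measures} and \ref{sec:reduction} use duality to replace the search for one polynomial $h$ on $K$ by the search for a bounded holomorphic function $G_U$ on each component separately; the components interact only through a common continuous branch of $\log f$ on the set where $f$ is not small. Sections \ref{sec:dbar} and \ref{sec:halfplane} supply two analytic tools, with which Section~\ref{sec:substitutes} replaces each $\ell_U$ by a bounded function. Section~\ref{sec:matching} adjusts the integers so that one branch serves all components, and Section~\ref{sec:end} assembles the $G_U$.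

\section{Standard facts and harmonic measure}\label{sec:tools}

Measures are finite complex Borel measures of compact support, $dA$ is area measure, $\bar\partial=\frac12(\partial_x+i\partial_y)$, and a measure $\lambda$ \emph{annihilates polynomials} if $\int p\,d\lambda=0$ for every polynomial $p$. We use the following facts.

\begin{itemize}
\item[(F1)] (Borsuk--Eilenberg) If $X\subset\mathbb C$ is compact with connected complement, every continuous map $X\to\mathbb C\setminus\{0\}$ has a continuous logarithm. Hence every continuous map $X\to\mathbb R/\mathbb Z$ lifts to a continuous map $X\to\mathbb R$.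
\item[(F2)] (Runge) For such $X$, every function holomorphic on a neighborhood of $X$ is a uniform limit on $X$ of polynomials.
\item[(F3)] (Walsh--Lebesgue) Real parts of polynomials are uniformly dense in the real continuous functions on $\partial K$.
\item[(F4)] (Fatou) The Poisson integral of $u\in L^\infty(\mathbb T)$ has radial limit $u(\zeta)$ at almost every $\zeta\in\mathbb T$. A bounded holomorphic function on $\mathbb D$ has radial limits almost everywhere and is their Poisson integral.
\item[(F5)] (Carath\'eodory's kernel theorem, decreasing case) Let $\Omega_1\supset\Omega_2\supset\cdots$ be bounded simply connected domains, let $z_1$ be an interior point of $\bigcap\Omega_n$, and let $U$ be the component of the interior of $\bigcap\Omega_n$ that contains $z_1$. Then the conformal maps $\varphi_n:\mathbb D\to\Omega_n$ with $\varphi_n(0)=z_1$, $\varphi_n'(0)>0$ converge locally uniformly to the conformal map of $\mathbb D$ onto $U$ with the same normalization.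
\item[(F6)] For a measure $\sigma$, the integral $\int|w-z|^{-1}d|\sigma|(w)$ is finite for $dA$-almost every $z$. If $\hat\sigma(z)=\int(w-z)^{-1}d\sigma(w)$ vanishes for almost every $z$, then $\sigma=0$.
\item[(F7)] A locally Lipschitz function is differentiable almost everywhere, and its pointwise derivatives are its distributional derivatives; if it is real, $|\bar\partial u|=\frac12|\nabla u|$. A continuous function with $\bar\partial u=0$ in the sense of distributions is holomorphic (Weyl's lemma).
\item[(F8)] If $g$ is measurable, $|g|\le1$, and $g$ vanishes off a bounded set of area at most $a$, then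
\[
\mathcal Cg(z)=\frac1\pi\int\frac{g(\zeta)}{z-\zeta}\,dA(\zeta)
\]
is continuous on $\mathbb C$, $\bar\partial\,\mathcal Cg=g$ in the sense of distributions, and $|\mathcal Cg|\le2\sqrt{a/\pi}\le2\sqrt a$. (Among sets of area $a$, the integral of $|z-\zeta|^{-1}$ is largest for the disk centered at $z$.)
\end{itemize}

Apart from (F1)--(F3), the connectedness of $\mathbb C\setminus K$ enters through one observation.

\begin{lemma}\label{lem:holes}
Let $X\subset K$ be compact and let $W$ be a bounded component of $\mathbb C\setminus X$. Then $\partial W\subset X$, and $W$ is contained in one component of $K^\circ$.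
\end{lemma}

\begin{proof}
The first claim holds for every component of the open set $\mathbb C\setminus X$. The set $\mathbb C\setminus K$ is connected, unbounded and contained in $\mathbb C\setminus X$, so it lies in the unbounded component and misses $W$. Thus $W$ is an open connected subset of $K$.
\end{proof}

Applied to a Jordan curve $X\subset U$, the lemma shows that the inside of $X$ lies in $K^\circ$, hence in $U$; so every component is simply connected. A point of $\overline U$ that lies in $K^\circ$ lies in a component that meets $U$, that is, in $U$. Hence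
\begin{equation}\label{eq:boundaries}
\partial U\subset\partial K,\qquad \overline U\cap U'=\emptyset,\qquad\overline U\cap\overline{U'}\subset\partial K\qquad(U\ne U').
\end{equation}

For each $U$ fix a conformal map $\varphi_U:\mathbb D\to U$ with $\varphi_U'(0)>0$, put $z_U=\varphi_U(0)$, and let $\varphi_U^*$ denote the radial limits. They lie in $\partial U$: if $\varphi_U(r\zeta)\to q\in U$ as $r\to1$, then $r\zeta\to\varphi_U^{-1}(q)\in\mathbb D$, which is absurd. The \emph{harmonic measure} of $U$ at $z=\varphi_U(\xi)$ is the probability measure $\omega_z$ on $\partial U$ given by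
\begin{equation}\label{eq:harmonic}
\int g\,d\omega_z=\int_{\mathbb T}g(\varphi_U^*(\zeta))\,\frac{1-|\xi|^2}{|\zeta-\xi|^2}\,\frac{|d\zeta|}{2\pi}.
\end{equation}
Put $\omega_U=\omega_{z_U}$. For fixed $\xi$ the Poisson kernel in \eqref{eq:harmonic} is bounded above and below by positive constants, so $\omega_z$ and $\omega_U$ have the same null sets and $d\omega_z/d\omega_U$ is bounded. If $g$ is holomorphic near $\overline U$, then $g\circ\varphi_U$ is bounded with radial limits $g\circ\varphi_U^*$, and (F4) gives
\begin{equation}\label{eq:meanvalue}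
\int g\,d\omega_z=g(z)\qquad(z\in U).
\end{equation}

\section{Measures that annihilate polynomials}\label{sec:measures}

The aim of this section is Proposition~\ref{prop:split}: a measure on $K$ that annihilates polynomials splits into pieces, one for each component $U$, and the piece for $U$ annihilates all of $H^\infty(U)$. Boundaries of different components may overlap (in Example~\ref{ex:spiral}, $\partial\mathbb D\subset\partial U$), so the pieces cannot be obtained by restricting to the sets $\overline U$. They are obtained from Lebesgue decompositions with respect to the harmonic measures. Say that a probability measure $\omega$ on $\partial K$ \emph{represents} the point $z\in K$ if $\int p\,d\omega=p(z)$ for all polynomials $p$. Examples are $\omega_z$ for $z\in K^\circ$ and the point mass $\delta_z$ for $z\in\partial K$.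

\begin{lemma}\label{lem:lebesgue}
Let $\omega$ represent $z\in K$, let $\lambda$ be a measure on $\partial K$ that annihilates polynomials, and let $\lambda=\lambda_a+\lambda_s$ be its Lebesgue decomposition with respect to $\omega$. Then $\lambda_a$ and $\lambda_s$ annihilate polynomials.
\end{lemma}

\begin{proof}
By regularity there are compact sets $X_1\subset X_2\subset\cdots$ in $\partial K$ with $\omega(X_n)=0$ such that $\lambda_s$ is carried by $\bigcup X_n$. Choose continuous $u_n>0$ on $\partial K$ with $u_n>n$ on $X_n$ and $\int u_n\,d\omega<1/n$. By (F3) there is a polynomial $g_n$ whose real part has the same three properties, and after subtracting an imaginary constant $g_n(z)=\int\operatorname{Re}g_n\,d\omega\in(0,1/n)$. Let $f_n=e^{-g_n}$, a uniform limit on $K$ of polynomials. Then $|f_n|\le1$ on $\partial K$, $f_n\to0$ on $\bigcup X_n$, and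
\[
\int|f_n-1|^2d\omega\le2-2\operatorname{Re}\int f_n\,d\omega=2-2e^{-g_n(z)}\to0 .
\]
Along a subsequence $f_n\to1$ $\omega$-almost everywhere, hence $|\lambda_a|$-almost everywhere. For a polynomial $p$, dominated convergence gives $0=\int pf_n\,d\lambda\to\int p\,d\lambda_a$.
\end{proof}

Next we need boundary values of $G\in H^\infty(U)$ as a function on $\partial U$ rather than on $\mathbb T$, and we need to know that different components have mutually singular harmonic measures. Both come from approximating $U$ from outside.

\begin{lemma}\label{lem:outside}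
Let $U$ be a component.
\begin{itemize}
\item[(i)] For $G\in H^\infty(U)$ there are polynomials $p_n$ and a Borel function $G^*$ on $\partial U$ with $|G^*|\le\|G\|$ such that $\max_{\overline U}|p_n|\le\|G\|+\frac1n$, $p_n\to G$ pointwise on $U$, $p_n\to G^*$ weak-$*$ in $L^\infty(\omega_U)$, and
\begin{equation}\label{eq:radial}
G^*(\varphi_U^*(\zeta))=\lim_{r\to1}G(\varphi_U(r\zeta))\quad\text{for almost every }\zeta\in\mathbb T.
\end{equation}
Condition \eqref{eq:radial} determines $G^*$ $\omega_U$-almost everywhere.
\item[(ii)] If $U'\ne U$ is another component, then $\omega_U\perp\omega_{U'}$.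
\end{itemize}
\end{lemma}

\begin{proof}
Let $K'$ be the connected component of $K$ that contains $U$. Its complement is connected: for a bounded component $W$ of $\mathbb C\setminus K'$, Lemma~\ref{lem:holes} would make $K'\cup W$ a larger connected subset of $K$. So the complement of $K'$ in the sphere is the conformal image of $\{|w|>1\}\cup\{\infty\}$ under a map fixing $\infty$, and the images of the circles $|w|=1+\frac1n$ bound Jordan domains $\Omega_1\supset\Omega_2\supset\cdots$ with $\bigcap\Omega_n=K'$. The component of the interior of $K'$ containing $z_U$ contains $U$ and lies in $K^\circ$, so it is $U$. By (F5) the normalized maps $\varphi_n:\mathbb D\to\Omega_n$ converge locally uniformly to $\varphi=\varphi_U$. Let $\psi_n=\varphi_n^{-1}$. For $z\in K'$,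
\begin{equation}\label{eq:inverse}
\psi_{n_k}(z)\to\xi\in\mathbb D\quad\text{implies}\quad z=\varphi_{n_k}(\psi_{n_k}(z))\to\varphi(\xi),\ \text{ so } z=\varphi(\xi)\in U .
\end{equation}
A locally uniform limit $\psi$ on $U$ of a subsequence of $(\psi_n)$ satisfies $|\psi|\le1$ and $\psi(z_U)=0$, so it maps $U$ into $\mathbb D$, and \eqref{eq:inverse} gives $\psi=\varphi^{-1}$. Thus $\psi_n\to\varphi^{-1}$ on $U$.

(i) The function $G\circ\varphi\circ\psi_n$ is holomorphic on $\Omega_n\supset K'$, bounded by $\|G\|$, and tends to $G$ on $U$. By (F2) it is within $\frac1n$ of a polynomial $p_n$ on $K'\supset\overline U$. A subsequence, again called $(p_n)$, converges weak-$*$ in $L^\infty(\omega_U)$ to a function of norm at most $\|G\|$; let $G^*$ be a Borel representative with $|G^*|\le\|G\|$. Since $d\omega_z/d\omega_U\in L^1(\omega_U)$, we get $G(z)=\lim\int p_n\,d\omega_z=\int G^*d\omega_z$. By \eqref{eq:harmonic} this says that $G\circ\varphi$ is the Poisson integral of $G^*\circ\varphi^*$, and (F4) gives \eqref{eq:radial}. The last claim holds because $\omega_U$ is the image of arc length under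 $\varphi^*$.

(ii) If $U'\not\subset K'$, then $\overline{U'}$ lies in another connected component of $K$, and the two measures live on disjoint sets. Let $U'\subset K'$. By \eqref{eq:inverse}, $s_n=|\psi_n(z_{U'})|\to1$. Choose unimodular constants $c_n$ with $c_n\psi_n(z_{U'})=s_n$, put $x_n=1-\sqrt{1-s_n}$, and let
\[
g_n=\frac{c_n\psi_n-x_n}{1-x_nc_n\psi_n}.
\]
This function is holomorphic on $\Omega_n$ with $|g_n|\le1$, $g_n(z_U)=-x_n\to-1$, and
\[
1-g_n(z_{U'})=\frac{(1-s_n)(1+x_n)}{1-x_ns_n}\le\frac{2(1-s_n)}{1-x_n}=2\sqrt{1-s_n}\to0 .
\]
By \eqref{eq:meanvalue}, $\int|g_n+1|^2d\omega_U\le2+2\operatorname{Re}g_n(z_U)\to0$ and $\int|g_n-1|^2d\omega_{U'}\le2-2\operatorname{Re}g_n(z_{U'})\to0$. Along a subsequence, $g_n\to-1$ $\omega_U$-almost everywhere and $g_n\to1$ $\omega_{U'}$-almost everywhere, so the set where $g_n\to-1$ carries $\omega_U$ and is $\omega_{U'}$-null.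
\end{proof}

By (ii) and countability, each $\omega_U$ is carried by a Borel set $\Sigma_U^0\subset\partial U$ that is null for all other $\omega_{U'}$. The sets $\Sigma_U=\Sigma_U^0\setminus\bigcup_{U'\ne U}\Sigma^0_{U'}$ are pairwise disjoint, and $\Sigma_U$ carries $\omega_U$. We fix them.

\begin{proposition}\label{prop:split}
Let $\lambda$ be a measure on $K$ that annihilates polynomials. Then $\lambda|_{\partial K}$ is carried by $\bigcup_U\Sigma_U$, each $\lambda|_{\Sigma_U}$ is absolutely continuous with respect to $\omega_U$, and
\begin{equation}\label{eq:split}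
\int_UG\,d\lambda+\int_{\Sigma_U}G^*\,d\lambda=0\qquad\text{for all }G\in H^\infty(U).
\end{equation}
\end{proposition}

\begin{proof}
First sweep the mass in $K^\circ$ to the boundary. Let $b_U(X)=\int_U\omega_z(X)\,d\lambda(z)$ for Borel sets $X$. Then $b_U\ll\omega_U$, $\|b_U\|\le|\lambda|(U)$, and $\int p\,db_U=\int_Up\,d\lambda$ for polynomials $p$. So $\lambda'=\lambda|_{\partial K}+\sum_Ub_U$ is a measure on $\partial K$ that annihilates polynomials. Its absolutely continuous part $\lambda'_U$ with respect to $\omega_U$ annihilates polynomials by Lemma~\ref{lem:lebesgue}, and it is the restriction of $\lambda'$ to a Borel set $\Sigma_U'\subset\Sigma_U$ that carries $\omega_U$ (remove from $\Sigma_U$ an $\omega_U$-null carrier of the singular part). The $\Sigma'_U$ are disjoint, so $\sum\|\lambda_U'\|\le\|\lambda'\|$, and $\sigma=\lambda'-\sum_U\lambda'_U$ is the restriction of $\lambda'$ to $\partial K\setminus\bigcup\Sigma'_U$. Thus $\sigma$ annihilates polynomials and is singular to every $\omega_U$.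

We show that $\sigma=0$ by means of (F6). If $z\notin K$, then $\hat\sigma(z)=0$ by (F2). Let $z\in K$ with $\int|w-z|^{-1}d|\sigma|(w)<\infty$; in particular $\sigma(\{z\})=0$. Let $d\sigma_z(w)=(w-z)^{-1}d\sigma(w)$. Since $(p(w)-p(z))/(w-z)$ is a polynomial in $w$, we have $\int p\,d\sigma_z=\hat\sigma(z)p(z)$. Let $\omega=\omega_z$ if $z\in K^\circ$ and $\omega=\delta_z$ if $z\in\partial K$. In both cases $\omega$ represents $z$, the measure $\sigma_z-\hat\sigma(z)\omega$ annihilates polynomials, and $\sigma_z\perp\omega$. By Lemma~\ref{lem:lebesgue}, the absolutely continuous part $-\hat\sigma(z)\omega$ annihilates the constant $1$, so $\hat\sigma(z)=0$. Hence $\hat\sigma=0$ almost everywhere and $\sigma=0$.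

It follows that $\lambda|_{\partial K}=\sum_U(\lambda'_U-b_U)$, where the $U$-th term is absolutely continuous with respect to $\omega_U$ and so carried by $\Sigma_U$. This gives the first two claims, with $\lambda|_{\Sigma_U}=\lambda'_U-b_U$. For a polynomial $p$,
\[
\int_Up\,d\lambda+\int_{\Sigma_U}p\,d\lambda=\int p\,db_U+\int p\,d\lambda'_U-\int p\,db_U=0 .
\]
Apply this to the $p_n$ of Lemma~\ref{lem:outside}(i) and pass to the limit, by dominated convergence on $U$ and weak-$*$ convergence on $\Sigma_U$.
\end{proof}

\section{Reduction to bounded functions on the components}\label{sec:reduction}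

Let $f\in A(K)$ satisfy condition (iii) of Theorem~\ref{thm:closure}. If $f\equiv0$, then $e^{-n}\to f$. Otherwise we multiply $f$ by a nonzero constant, which does not affect (ii), and assume $0<\max_K|f|<1$. Fix $\eta\in(0,1)$ and $\delta\in(0,\max_K|f|)$, put $B=\log(1/\delta)>0$, and let
\[
L=\{z\in K:|f|\ge\delta\},\qquad L'=\{z\in K:|f|\ge\delta/2\},\qquad Z=\{z\in K:|f|\le\delta\}.
\]

\begin{lemma}\label{lem:Lprime}
The set $\mathbb C\setminus L'$ is connected.
\end{lemma}

\begin{proof}
Let $W$ be a bounded component of $\mathbb C\setminus L'$. By Lemma~\ref{lem:holes}, $W\subset U$ for some $U$, and $\partial W\subset L'\cap\overline U$. So $f\not\equiv0$ on $U$, and by (iii) $f$ is zero-free on $W$. The maximum principle for $1/f$ on $\overline W$ gives $|f|\ge\delta/2$ on $W$, contradicting $W\cap L'=\emptyset$.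
\end{proof}

This is the first use of (iii); a zero inside $K^\circ$ would be surrounded by $L'$ for small $\delta$. By (F1), $\log f$ has a continuous branch $\ell_0$ on $L'$. Put $Y_0=1+\max_{L'}|\ell_0|$. By uniform continuity choose $d>0$ with $|f(z)-f(z')|\le\delta/2$ whenever $z,z'\in K$ and $|z-z'|\le d$, and let $\rho(z)=\operatorname{dist}(z,L)$. Then
\begin{equation}\label{eq:near}
z\in K,\ \rho(z)<d\quad\text{implies}\quad z\in L'.
\end{equation}
For a function $u$ on $U\cap\{\rho<d\}$ we measure its size on and near $L$ by the seminorm
\[
[u]_U=\lim_{\epsilon\downarrow0}\ \sup\{|u(z)|:z\in U,\ \rho(z)\le\epsilon\}\qquad(\sup\emptyset=0).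
\]
It bounds $|u|$ on $U\cap L$, and it bounds $\limsup|u(z)|$ as $z\in U$ tends to a point of $\partial U\cap L$.

\begin{proposition}\label{prop:reduction}
Let $\ell'$ be a continuous branch of $\log f$ on $L'$. Suppose that for every component $U$ there is $G_U\in H^\infty(U)$, with $\sup_U\|G_U\|<\infty$, such that
\begin{itemize}
\item[(a)] $[G_U-\ell']_U\le\eta/2$;
\item[(b)] $\operatorname{Re}G_U\le-\frac B{20}+1$ on $U\setminus L$.
\end{itemize}
Then there is a polynomial $h$ with $|h-\ell'|<\eta$ on $L$ and $\operatorname{Re}h<-\frac B{20}+2$ on $Z$. For this $h$,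
\[
\max_K|e^h-f|\le\max\{2\eta,\ e^2\delta^{1/20}+\delta\}.
\]
\end{proposition}

\begin{proof}
Put $B_1=\frac B{20}-2$. In the real Banach space $C(L,\mathbb C)\times C(Z,\mathbb R)$ consider the nonempty open convex set $O=\{(u,v):\max_L|u-\ell'|<\eta,\ v<-B_1\}$ and the real subspace $M=\{(p|_L,\operatorname{Re}p|_Z):p\text{ a polynomial}\}$. Suppose $M\cap O=\emptyset$. By the Hahn--Banach theorem there is a nonzero functional
\[
\Psi(u,v)=\operatorname{Re}\int_Lu\,d\mu+\int_Zv\,d\nu,
\]
with $\mu$ complex and $\nu$ real, that vanishes on $M$ and is negative on $O$. If $(u,v)\in O$, then $(u,v-cv_1)\in O$ for all $c>0$ and $v_1\ge0$; letting $c\to\infty$ gives $\int v_1\,d\nu\ge0$, so $\nu\ge0$. The supremum of $\Psi$ over $O$ is at most $0$, that is,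
\begin{equation}\label{eq:HB}
\operatorname{Re}\int\ell'\,d\mu+\eta\|\mu\|-B_1\|\nu\|\le0 .
\end{equation}
Let $\lambda=\mu+\nu$. At the element of $M$ given by $p$, the value of $\Psi$ is $\operatorname{Re}\int p\,d\lambda$; using $p$ and $ip$ we see that $\lambda$ annihilates polynomials.

We glue the $G_U$ into a bounded Borel function $G$ on $K$. Proposition~\ref{prop:split} describes the null sets of $\lambda$, but not those of $\mu$ and $\nu$, which may cancel on $L\cap Z$; so $G$ must satisfy the desired inequalities at every point of $K$. Let
\[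
N_U=\{q\in\Sigma_U\cap L:|G_U^*-\ell'|>\tfrac\eta2\}\cup\{q\in\Sigma_U\setminus L:\operatorname{Re}G_U^*>-\tfrac B{20}+1\}.
\]
This Borel set is $\omega_U$-null. Indeed, for almost every $\zeta$ the point $z=\varphi_U(r\zeta)$ tends to $q=\varphi_U^*(\zeta)$ and $G_U(z)\to G_U^*(q)$, by \eqref{eq:radial}. If $q\in L$, then $\rho(z)\to0$ and $\ell'(z)\to\ell'(q)$, so (a) gives $|G_U^*(q)-\ell'(q)|\le\eta/2$. If $q\notin L$, then $|f(z)|<\delta$ for $r$ near $1$, and (b) gives $\operatorname{Re}G^*_U(q)\le-\frac B{20}+1$. In both cases $q\notin N_U$. Define $G=G_U$ on $U$, $G=G_U^*$ on $\Sigma_U\setminus N_U$, and on the rest of $\partial K$ let $G=\ell'$ on $L$ and $G=-B$ off $L$. Then, everywhere,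
\[
|G-\ell'|\le\tfrac\eta2\ \text{ on }L,\qquad\operatorname{Re}G\le-\tfrac B{20}+1=-(B_1+1)\ \text{ on }Z;
\]
on $L\cap Z$ the second inequality follows from the first, since there $\operatorname{Re}\ell'=-B$. By Proposition~\ref{prop:split} the sets $N_U$ and $\partial K\setminus\bigcup\Sigma_U$ are $|\lambda|$-null, and summing \eqref{eq:split} over $U$, which the uniform bound on $\|G_U\|$ permits, gives $\int G\,d\lambda=0$. With \eqref{eq:HB},
\[
0=\operatorname{Re}\int G\,d\mu+\int\operatorname{Re}G\,d\nu\le\operatorname{Re}\int\ell'\,d\mu+\tfrac\eta2\|\mu\|-(B_1+1)\|\nu\|\le-\tfrac\eta2\|\mu\|-\|\nu\| .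
\]
So $\mu=\nu=0$, contradicting $\Psi\ne0$. Hence $M\cap O\neq\emptyset$, which gives $h$.

On $L$ we have $|e^h-f|=|f|\,|e^{h-\ell'}-1|\le e^\eta-1\le2\eta$, and on $Z$ we have $|e^h-f|\le e^{2-B/20}+\delta=e^2\delta^{1/20}+\delta$.
\end{proof}

Since $\eta$ and $\delta$ may be taken arbitrarily small, Theorem~\ref{thm:closure} follows once $\ell'$ and the $G_U$ are constructed for given $\eta$ and $\delta$. If $f\equiv0$ on $U$, then $\rho\ge d$ on $U$ by \eqref{eq:near}, and $G_U=-B$ satisfies (a) and (b). The other components, on which $f$ is zero-free, are called \emph{active}. On an active component fix a holomorphic branch $\ell_U$ of $\log f$; it exists because $U$ is simply connected.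

A \emph{patch} of an active $U$ is a connected component $V$ of the open set $U\cap\{\rho<d\}$. By \eqref{eq:near}, $V\subset L'$, so $\ell_0$ is holomorphic on $V$ and
\begin{equation}\label{eq:index}
\ell_U=\ell_0+2\pi i\,k_V\quad\text{on }V
\end{equation}
for an integer $k_V$, the \emph{index} of $V$. In Example~\ref{ex:spiral} the indices are unbounded for $\delta\le\frac12$, because $\ell_0$ is bounded and $\ell_U(z_k)$ is not. Integers $n_V$ attached to the patches of $U$ define a function $n$ on $U\cap\{\rho<d\}$, equal to $n_V$ on $V$. Finally, for $t>0$ let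
\[
K_t=\{z\in K:\operatorname{dist}(z,\mathbb C\setminus K)\ge t\},\qquad\alpha(t)=\operatorname{area}(K^\circ\setminus K_t).
\]
The \emph{core} $K_t$ is a compact subset of $K^\circ$. It meets only finitely many components $U$, since they form a disjoint open cover, and each $K_t\cap U$ is compact. The \emph{collars} $K^\circ\setminus K_t$ decrease to the empty set as $t\downarrow 0$, so $\alpha(t)\to0$, with no control on the rate. All corrections below take place on patches in a collar, and smallness of area is what makes them cheap.

\section{Solving $\bar\partial$ on patches of small area}\label{sec:dbar}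

We want to add to a holomorphic function on $U$ a prescribed holomorphic function $\kappa_V$ on the part of a patch $V$ near $L$, for many patches at once, and change little else. Let $\chi:[0,\infty)\to[0,1]$ equal $1$ on $[0,\frac38d]$, vanish on $[\frac58d,\infty)$, and be linear, of slope $-4/d$, in between. Throughout this section $\mathcal V$ is a family of patches of one active component $U$, the set $\Omega=\bigcup_{\mathcal V}V$ has area at most $a$, each $\kappa_V$ ($V\in\mathcal V$) is holomorphic on $V$ with $|\kappa_V|\le J$, and
\[
q=\chi(\rho)\kappa_V\ \text{ on }V\in\mathcal V,\qquad q=0\ \text{ on }U\setminus\Omega .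
\]

\begin{lemma}\label{lem:plain}
The function $q$ is locally Lipschitz on $U$, $|\bar\partial q|\le2J/d$, and $\bar\partial q=0$ outside $\Omega\cap\{\frac38d\le\rho\le\frac58d\}$. The function $q-\mathcal C[1_U\bar\partial q]$ is holomorphic on $U$, and $|\mathcal C[1_U\bar\partial q]|\le4J\sqrt a/d$.
\end{lemma}

\begin{proof}
On $V\in\mathcal V$, $q$ is the product of a holomorphic function and the $(4/d)$-Lipschitz function $\chi\circ\rho$, so $|\bar\partial q|=|\kappa_V||\bar\partial(\chi\circ\rho)|\le2J/d$, and $\chi\circ\rho$ is locally constant where $\rho<\frac38d$ or $\rho>\frac58d$. A point of $U\setminus\Omega$ either lies in a patch not in $\mathcal V$ or has $\rho\ge d$; in both cases $q$ vanishes near it. The rest follows from (F7) and (F8).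
\end{proof}

The error $4J\sqrt a/d$ is small only if $a$ is small compared with $J^{-2}$. In Section~\ref{sec:substitutes} we meet families for which only $a\lesssim(\log J)^{-2}$ can be arranged. The way out is that conditions (a) and (b) of Proposition~\ref{prop:reduction} are asymmetric. The error has to be small only near $L$; in the zone where $\bar\partial q\ne0$, which lies off $L$, it may be as large as $J$ provided that its real part is bounded above. So we look for a solution $v$ of a $\bar\partial$-equation with $|v|\le Je^{-s}$, where the weight $s$ vanishes in the transition zone and grows to a large value $S$ toward $L$. Writing $v=e^{-s}u$ turns $\bar\partial v=g$ into $\bar\partial u-(\bar\partial s)u=e^sg$, which by (F8) is solved by a Neumann series if $|\nabla s|\sqrt a$ is small. This allows slope of order $1/\sqrt a$ over a distance of order $d$, and so $S$ of order $d/\sqrt a$. To control the real part we subtract the real function $3J(e^{-s}-e^{-S})\geq 0$, which dominates $|v|$ up to $3Je^{-S}$ and vanishes where $s=S$.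

\begin{lemma}\label{lem:weighted}
Suppose $0<\sqrt a\le d/16$, and put $\gamma=\dfrac1{12\sqrt a}$ and $S=\dfrac38\gamma d=\dfrac d{32\sqrt a}$. There is a holomorphic function $\Phi$ on $U$ with $|\Phi|\le5J$ such that
\begin{equation}\label{eq:weighted}
\operatorname{Re}(\Phi-q)\le3Je^{-S}\ \text{ on }U,\qquad[\Phi-q]_U\le Je^{-S}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\sigma(x)=\gamma\max(0,|x-\frac d2|-\frac d8)$ for $0\le x\le d$. It is $\gamma$-Lipschitz, vanishes on $[\frac38d,\frac58d]$, takes values in $[0,S]$, and $\sigma(0)=\sigma(d)=S$. Let $s=\sigma(\rho)$ on $\Omega$ and $s=S$ on $U\setminus\Omega$.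

\emph{The weight $s$ is $\gamma$-Lipschitz on every disk in $U$.} Let $x,y$ lie in such a disk. If the segment $[x,y]$ lies in one $V\in\mathcal V$, use that $\rho$ is $1$-Lipschitz. Otherwise we claim $0\le S-s(x)\le\gamma|x-y|$, and by symmetry the same for $y$, which gives $|s(x)-s(y)|\le\gamma|x-y|$. The claim is trivial if $x\notin\Omega$. If $x\in V\in\mathcal V$, let $x'$ be the first point of $[x,y]$ outside $V$. Then $x'\in\partial V\cap U$, so $\rho(x')=d$ (if $\rho(x')<d$, then $x'$ would lie in a patch meeting $V$, that is, in $V$). Hence $S-s(x)=\sigma(\rho(x'))-\sigma(\rho(x))\le\gamma|x-x'|$. Consequently $|\bar\partial s|\le\gamma/2$ almost everywhere, and $\bar\partial s=0$ almost everywhere off $\Omega$, where $s$ attains its maximum.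

Let $g=\bar\partial(q-3Je^{-s})=\bar\partial q+3Je^{-s}\bar\partial s$. It vanishes almost everywhere off $\Omega$. By Lemma~\ref{lem:plain}, $\bar\partial q\ne0$ only where $s=0$, so $|e^sg|\le J(\frac2d+\frac32\gamma)$. By (F8) the operator $Tu=\mathcal C[1_U(\bar\partial s)u]$ on $L^\infty(U)$ has norm at most $2\sqrt a\cdot\frac\gamma2=\frac1{12}$. Hence the equation $u=\mathcal C[1_Ue^sg]+Tu$ has a solution with
\[
\|u\|_\infty\le2\cdot2\sqrt a\cdot J\Big(\frac2d+\frac{3\gamma}2\Big)=J\Big(\frac{8\sqrt a}d+6\gamma\sqrt a\Big)\le J\Big(\frac12+\frac12\Big)=J .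
\]
The solution is continuous, being the Cauchy transform of a bounded function with bounded support, and $\bar\partial u=e^sg+(\bar\partial s)u$ on $U$. Let $v=e^{-s}u$, so $|v|\le Je^{-s}$. The product rule holds for $v$ in the sense of distributions: it holds for $e^{-s}u_\varepsilon$ with $u_\varepsilon$ a mollification of $u$, and $u_\varepsilon\to u$ locally uniformly while $\bar\partial u_\varepsilon\to\bar\partial u$ in $L^1_{\mathrm{loc}}$. Thus $\bar\partial v=e^{-s}(e^sg+(\bar\partial s)u)-(\bar\partial s)e^{-s}u=g$, and
\[
\Phi=q-3J(e^{-s}-e^{-S})-v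
\]
is continuous with $\bar\partial\Phi=0$, hence holomorphic, and $|\Phi|\le J+3J+J$. Further, $\operatorname{Re}(\Phi-q)\le-3Je^{-s}+3Je^{-S}+Je^{-s}\le3Je^{-S}$. Where $\rho\le\frac38d$ we have $s\ge S-\gamma\rho$, so $|\Phi-q|\le4Je^{-s}-3Je^{-S}\le Je^{-S}(4e^{\gamma\rho}-3)$, which tends to $Je^{-S}$ as $\rho\to0$.
\end{proof}

\section{A bounded truncation of the identity on a half-plane}\label{sec:halfplane}

On an active component, $w=-\ell_U$ maps $U$ into $\mathbb H=\{\operatorname{Re}w>0\}$, because $\operatorname{Re}w=-\log|f|>0$. To make $\ell_U$ bounded we replace $w$ by $F(w)$, where $F$ is bounded on $\mathbb H$, close to the identity on a large disk $|w|\le\Lambda/2$, and has large real part where $\operatorname{Re}w\ge B$. By \eqref{eq:index}, a patch of index $k$ is mapped by $w$ into the disk of radius $Y_0$ about the boundary point $-2\pi ik$. On patches of large index, $-F(w)$ is no longer a branch of $\log f$, and the difference must be repaired with Lemma~\ref{lem:weighted}. The imaginary part of $F(-2\pi ik)$ can be absorbed, up to $\pi$, into the choice of the branch. So the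 size $J$ of the repair is governed by $\operatorname{Re}F(-2\pi ik)$ and by $|F'|$ near $-2\pi ik$.

The first candidate, $F(w)=\Lambda w/(\Lambda+w)$, has $\operatorname{Re}F(iy)=\Lambda y^2/(\Lambda^2+y^2)\ge\Lambda/2$ for $|y|\ge\Lambda$. All patches with $2\pi|k|\ge\Lambda$ would need $J$ of order $\Lambda$, and \eqref{eq:weighted} would be useful only if their total area were below $(d/\log\Lambda)^2$ times a small constant; we have no such rate. Large boundary values cannot be avoided altogether: for the functions \eqref{eq:F} below, $F'(0)=\frac2\pi\int_0^\infty\Gamma(\tau)\tau^{-2}d\tau$, and if $\Gamma=0$ on $[0,\Lambda]$ this equals $1$ only if $\sup\Gamma\ge\pi\Lambda/2$. They can, however, be confined to a window $\Lambda\le|y|\le\Lambda+r$ of our choosing.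

\begin{lemma}\label{lem:F}
There is an absolute constant $C\ge1$ with the following property. For $B>0$, $\Lambda\ge4B$ and $0<r\le\Lambda$ there is a bounded holomorphic function $F$ on $\mathbb H$, Lipschitz on $\mathbb H$ and hence continuous on $\overline{\mathbb H}$, with $\operatorname{Re}F>0$ on $\mathbb H$ and $\operatorname{Re}F(iy)=\Gamma(y)$, where $\Gamma$ is even, $\Gamma=0$ for $|y|\le\Lambda$, $\Gamma=B$ for $|y|\ge\Lambda+r$, $0\le\Gamma\le C\Lambda^2/r$, and
\begin{itemize}
\item[(1)] $|F(w)-w|\le\frac43|w|^3/\Lambda^2$ if $|w|\le\Lambda/2$;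
\item[(2)] $\operatorname{Re}F(w)\ge B/20$ if $\operatorname{Re}w\ge B$;
\item[(3)] $|F'|\le C\Lambda^2/r^2$ on $\mathbb H$;
\item[(4)] $|F'(w)|\le4\Lambda^2/D^2+B/D$ if $w$ has distance at least $D>0$ from the window $\{i\tau:\Lambda\le|\tau|\le\Lambda+r\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix once and for all a smooth $\beta\ge0$ on $\mathbb R$ with support in $[0,1]$ and $\int\beta=1$, and let $\beta_1(x)=\int_{-\infty}^x\beta$. Put
\[
\Gamma(\tau)=M\beta\Big(\frac{|\tau|-\Lambda}r\Big)+B\beta_1\Big(\frac{|\tau|-\Lambda}r\Big),\qquad\text{with $M$ such that}\quad\frac2\pi\int_0^\infty\frac{\Gamma(\tau)}{\tau^2}\,d\tau=1 .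
\]
The $B$-term contributes at most $\frac{2B}{\pi\Lambda}\le\frac12$ to the integral, so the $M$-term contributes between $\frac12$ and $1$. It has mass $Mr$ on $[\Lambda,\Lambda+r]\subset[\Lambda,2\Lambda]$, so its contribution lies between $\frac{Mr}{2\pi\Lambda^2}$ and $\frac{2Mr}{\pi\Lambda^2}$. Therefore
\begin{equation}\label{eq:M}
\tfrac\pi4\Lambda^2\le Mr\le2\pi\Lambda^2 .
\end{equation}
Together with $B\le\Lambda/4\le\Lambda^2/(4r)$ this gives $M+B\le7\Lambda^2/r$ and the bound on $\Gamma$. Define
\begin{equation}\label{eq:F}
F(w)=\frac{2w}\pi\int_0^\infty\frac{\Gamma(\tau)}{\tau^2+w^2}\,d\tau=\frac1\pi\int_0^\infty\Gamma(\tau)\Big(\frac1{w-i\tau}+\frac1{w+i\tau}\Big)d\tau .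
\end{equation}
For $w=x+iy$, taking real parts gives $\operatorname{Re}F(w)=\frac1\pi\int_{\mathbb R}\Gamma(\tau)\frac{x}{x^2+(y-\tau)^2}d\tau$, the Poisson integral of the bounded continuous function $\Gamma\ge0$; it is positive and has boundary values $\Gamma$. Differentiating \eqref{eq:F} and integrating by parts,
\begin{equation}\label{eq:Fprime}
F'(w)=-\frac1\pi\int_{\mathbb R}\frac{\Gamma(\tau)}{(w-i\tau)^2}\,d\tau=-\frac i\pi\int_{\mathbb R}\frac{\Gamma'(\tau)}{w-i\tau}\,d\tau ,
\end{equation}
and the second equality holds for the $M$-term and the $B$-term separately.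

(3) For smooth $g$ supported in $[0,1]$ and $\operatorname{Re}\omega>0$ let $I_g(\omega)=\int\frac{g(x)}{\omega-ix}dx=-i\int g'(x)\operatorname{Log}(\omega-ix)\,dx$. If $|\omega|\ge3$, then $|I_g|\le\frac12\max|g|$. If $|\omega|\le3$, then $|x-\operatorname{Im}\omega|\le|\omega-ix|\le4$ on $[0,1]$, so $|\operatorname{Log}(\omega-ix)|\le\frac\pi2+\log4+|\log|x-\operatorname{Im}\omega||$, whose integral over $[0,1]$ is at most $\frac\pi2+\log4+\int_{-4}^4|\log|u||\,du$. So $I_g$ is bounded by a constant depending only on $g$. The substitution $\tau=\Lambda+rx$ turns the part $\tau>0$ of the last integral in \eqref{eq:Fprime} into $r^{-1}(MI_{\beta'}(\omega)+BI_\beta(\omega))$ with $\omega=(w-i\Lambda)/r$. Since $\Gamma'$ is odd, the part $\tau<0$ is minus the complex conjugate of the same expression at $\bar w$. Hence $|F'|$ is at most an absolute constant times $(M+B)/r\le7\Lambda^2/r^2$, and $F$ is Lipschitz on the convex set $\mathbb H$.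

\emph{Boundedness.} As $\Gamma'$ is odd and supported in $|\tau|\le2\Lambda$, we may replace $\frac1{w-i\tau}$ in \eqref{eq:Fprime} by $\frac1{w-i\tau}-\frac1w=\frac{i\tau}{w(w-i\tau)}$, so $F'(w)=O(|w|^{-2})$ for $|w|\ge4\Lambda$. Integrating from $4\Lambda$ along the positive axis to $|w|$ and then along an arc of length at most $\frac\pi2|w|$ shows that $F$ is bounded for $|w|\ge4\Lambda$. For $|w|\le4\Lambda$ use the Lipschitz bound.

(4) The $M$-term in the first integral of \eqref{eq:Fprime} is at most $\frac1\pi\cdot\frac{2Mr}{D^2}\le\frac{4\Lambda^2}{D^2}$ by \eqref{eq:M}. The derivative of the $B$-term is supported in the window and has total variation $2B$, so in the second integral it gives at most $\frac1\pi\cdot\frac{2B}D$.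

(1) By the normalization of $M$,
\[
F(w)-w=-\frac{2w}\pi\int_0^\infty\frac{\Gamma(\tau)}{\tau^2}\,\frac{w^2}{\tau^2+w^2}\,d\tau,
\]
and $|\tau^2+w^2|\ge\tau^2-|w|^2\ge\frac34\Lambda^2$ on the support of $\Gamma$.

(2) Let $x\ge B$, $b=\Lambda+r\le2\Lambda$, and by symmetry $y\ge0$. If $y\ge b$, the half-line $\tau\ge y$ has Poisson mass $\frac12$ and $\Gamma=B$ on it, so $\operatorname{Re}F\ge B/2$. If $y<b$ and $x\ge\Lambda$, the Poisson mass of $[-b,b]$ is $\frac1\pi(\arctan\frac{b-y}x+\arctan\frac{b+y}x)\le\frac2\pi\arctan\frac bx\le\frac2\pi\arctan2<\frac34$, by concavity of $\arctan$ on $[0,\infty)$ and $\tan\frac{3\pi}8=1+\sqrt2$; so $\operatorname{Re}F\ge B/4$. If $y<b$ and $x<\Lambda$, then $x^2+(y-\tau)^2\le5\Lambda^2$ for $\tau\in[\Lambda,b]$, and the $M$-term gives $\operatorname{Re}F\ge\frac x\pi\cdot\frac{Mr}{5\Lambda^2}\ge\frac x{20}\ge\frac B{20}$ by \eqref{eq:M}.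
\end{proof}

When $D$ is a fixed fraction of $\Lambda$, the bound in (4) does not grow with $\Lambda$. This allows the collar in the next section to be chosen before $\Lambda$.

\section{Bounded substitutes for the logarithm}\label{sec:substitutes}

We now build on each active component a bounded function that satisfies (b) of Proposition~\ref{prop:reduction} and satisfies (a) up to a bounded integer multiple of $2\pi i$ on each patch.

\begin{proposition}\label{prop:E}
There are $t>0$ and, for every active component $U$, a function $E_U\in H^\infty(U)$ and integers $n_V$ attached to the patches of $U$, such that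
\begin{itemize}
\item[(i)] $[E_U-\ell_0-2\pi in]_U\le\eta/5$;
\item[(ii)] $\operatorname{Re}E_U\le-\frac B{20}+\frac\eta4$ on $U\setminus L$;
\item[(iii)] if $\mathcal U_1$ is the finite set of active components that meet $K_t$, then for $U\in\mathcal U_1$ we have $n_V=\Theta_U(k_V)$ with a bounded function $\Theta_U:\mathbb Z\to\mathbb Z$, while for $U\notin\mathcal U_1$ all $n_V$ vanish; and $\sup_U\|E_U\|<\infty$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $J_3=1030(Y_0+B+1)$. Choose $a_3>0$ with $\sqrt{a_3}\le d/16$ and $J_3e^{-S_3}\le\eta/40$, where $S_3=d/(32\sqrt{a_3})$, and then $t$ with $\alpha(t)\le a_3$.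

\smallskip
\emph{Components in the collar.} If $U\notin\mathcal U_1$, then $U$ has area at most $a_3$, and we can start from the constant $-B$ and repair every patch. Apply Lemma~\ref{lem:weighted} to all patches of $U$ with $\kappa_V=\ell_0+B$, $J=J_3$, $a=a_3$, and put $E_U=-B+\Phi$, $n_V=0$. Where $\rho\le\frac38d$ we have $-B+q=\ell_0$, so $[E_U-\ell_0]_U\le\eta/40$. Off $L$, the real part of $-B+q$ is $-B$ or, on a patch, $-(1-\chi)B+\chi\log|f|\le-B$; so $\operatorname{Re}E_U\le-B+3\eta/40$. Also $\|E_U\|\le B+5J_3$, uniformly in $U$.

\smallskip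
\emph{Components that meet the core.} Fix $U\in\mathcal U_1$ and let $w=-\ell_U:U\to\mathbb H$. By \eqref{eq:index},
\begin{equation}\label{eq:halfdisk}
|w+2\pi ik_V|=|\ell_0|\le Y_0\quad\text{on }V .
\end{equation}
If $V$ meets $K_t$, then $2\pi|k_V|\le Y_0+\max_{K_t\cap U}|\ell_U|$. So there is an integer $k_0\ge0$ with $|k_V|\le k_0$ for all patches meeting $K_t$. Put $Y_1=Y_0+2\pi k_0$ and $\mathcal V=\{V:|k_V|>k_0\}$. The patches in $\mathcal V$ lie in the collar and have total area at most $a_3$; on the other patches $|w|\le Y_1$.

\smallskip
\emph{Placing the window.} At scale $\Lambda\approx2^j$ the patches whose index falls near the window cost $J$ with $\log J\approx j$, so by \eqref{eq:weighted} their area must be of order $d^2/j^2$. Let $\mathcal V_j=\{V\in\mathcal V:2^j\le2\pi|k_V|<2^{j+1}\}$, with total area $A_j$, and let $c_0=(d/64)^2$. Since $\sum A_j<\infty$ and $\sum1/j=\infty$, we have $A_j\le c_0/j$ for infinitely many $j$. Summability gives no more than this, and the missing factor $1/j$ comes from the pigeonhole principle. Fix such a $j$, subject to the conditions below, and divide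 $[\frac542^j,\frac742^j)$ into $j$ half-open intervals of length $2^{j-1}/j$. For one of them, $I$, the patches $V\in\mathcal V_j$ with $2\pi|k_V|\in I$ have total area at most $c_0/j^2$. Let $[\Lambda,\Lambda+r]$ be the closed middle third of $I$. Then
\[
r=\frac{2^{j-1}}{3j},\qquad2^j\le\Lambda\le2^{j+1},\qquad\frac\Lambda r\le12j .
\]
Narrowing the window costs only powers of $j$ in Lemma~\ref{lem:F}. With $C$ from that lemma and $Q=Y_0(2305+B)+B+\pi$, we require
\begin{itemize}
\item[(J1)] $2^j\ge16B$ and $2^j\ge8Y_0$;
\item[(J2)] $r\ge2Y_0$;
\item[(J3)] $Y_1\le2^{j-1}$ and $\frac43Y_1^3\,4^{-j}\le\eta/8$;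
\item[(J4)] $Y_0+144CY_0j^2+24Cj2^j+\pi\le4^j$;
\item[(J5)] $(4/e^2)^j\le\eta/40$ and $Qj^2e^{-2\sqrt j}\le\eta/40$.
\end{itemize}
Each condition holds for all large $j$. Let $F$ be the function of Lemma~\ref{lem:F} for $B,\Lambda,r$.

\smallskip
\emph{The repairs.} Let $\Theta_U(k)=k$ for $|k|\le k_0$, and for $|k|>k_0$ let $\Theta_U(k)$ be an integer nearest to $-\frac1{2\pi}\operatorname{Im}F(-2\pi ik)$. Since $F$ is bounded on $\overline{\mathbb H}$, so is $\Theta_U$ on $\mathbb Z$. Put $n_V=\Theta_U(k_V)$, and for $V\in\mathcal V$ let
\[
\kappa_V=\ell_0+2\pi in_V+F(w)\quad\text{on }V,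
\]
the function that must be added to $-F(w)$ to obtain $\ell_0+2\pi in_V$. By \eqref{eq:halfdisk}, $w(V)$ lies in the half-disk $\Delta_V=\{\omega\in\mathbb H:|\omega+2\pi ik_V|\le Y_0\}$. Integrating $F'$ along the segment from the center $-2\pi ik_V$ to $w$, and using $|F(-2\pi ik_V)+2\pi in_V|\le\Gamma(2\pi k_V)+\pi$, we get
\begin{equation}\label{eq:kappa}
|\kappa_V|\le Y_0+Y_0\sup_{\Delta_V}|F'|+\Gamma(2\pi k_V)+\pi .
\end{equation}
The distance from $\Delta_V$ to the window is at least $\operatorname{dist}(2\pi|k_V|,[\Lambda,\Lambda+r])-Y_0$. Split $\mathcal V$ into three classes.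

\emph{Class $\mathcal V^1$: $2\pi|k_V|\in I$.} The area is at most $a_1=c_0/j^2$. By Lemma~\ref{lem:F}(3), $|F'|\le144Cj^2$, and $\Gamma\le C\Lambda^2/r\le24Cj2^j$. By \eqref{eq:kappa} and (J4), $|\kappa_V|\le J_1:=4^j$.

\emph{Class $\mathcal V^2=\mathcal V_j\setminus\mathcal V^1$.} The area is at most $a_2=c_0/j$. As $2\pi|k_V|\notin I$, the distance to the window is at least $r-Y_0\ge r/2$ by (J2), and $r\ge2$. By Lemma~\ref{lem:F}(4), $|F'|\le16\Lambda^2/r^2+2B/r\le2304j^2+B$, and $\Gamma(2\pi k_V)\in\{0,B\}$. So $|\kappa_V|\le J_2:=Qj^2$.

\emph{Class $\mathcal V^3=\mathcal V\setminus\mathcal V_j$.} The area is at most $a_3$. As $[\Lambda,\Lambda+r]\subset[\frac542^j,\frac742^j]$ and $2\pi|k_V|\notin[2^j,2^{j+1})$, the distance to the window is at least $2^j/4-Y_0\ge2^j/8\ge\Lambda/16$ by (J1). So $|F'|\le1024+16B/\Lambda\le1025$, $\Gamma(2\pi k_V)\in\{0,B\}$, and $|\kappa_V|\le1026Y_0+B+\pi\le J_3$.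

Since $\sqrt{a_1}=d/(64j)$ and $\sqrt{a_2}=d/(64\sqrt j)$ are at most $d/16$, Lemma~\ref{lem:weighted} applies to each class $\mathcal V^i$ with $(J_i,a_i)$. It gives $q_i$ and $\Phi_i$, with $S_1=2j$, $S_2=2\sqrt j$ and $S_3$ as above. By (J5) and the choice of $a_3$, $J_ie^{-S_i}\le\eta/40$ for $i=1,2,3$. Put
\[
E_U=-F(w)+\Phi_1+\Phi_2+\Phi_3\in H^\infty(U),\qquad E_U^0=-F(w)+q_1+q_2+q_3 .
\]
By \eqref{eq:weighted}, $[E_U-E_U^0]_U\le3\eta/40$ and $\operatorname{Re}(E_U-E_U^0)\le9\eta/40$ on $U$.

(i) On a patch $V\in\mathcal V$, where $\rho\le\frac38d$, we have $E_U^0=-F(w)+\kappa_V=\ell_0+2\pi in_V$. On a patch $V\notin\mathcal V$ we have $E_U^0=-F(w)$, $\ell_0+2\pi in_V=\ell_U=-w$ and $|w|\le Y_1\le\Lambda/2$, so Lemma~\ref{lem:F}(1) and (J3) give $|E_U^0-\ell_0-2\pi in_V|=|F(w)-w|\le\eta/8$. The total is $\eta/8+3\eta/40=\eta/5$.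

(ii) Off $L$ we have $\operatorname{Re}w\ge B$, so $-\operatorname{Re}F(w)\le-B/20$ by Lemma~\ref{lem:F}(2). This bounds $\operatorname{Re}E_U^0$ off the patches of $\mathcal V$, and on $V\in\mathcal V$, off $L$, $\operatorname{Re}E_U^0=-(1-\chi)\operatorname{Re}F(w)+\chi\log|f|\le-B/20$.

Since $\mathcal U_1$ is finite, $\sup_U\|E_U\|<\infty$.
\end{proof}

Let $M_0$ be the number of elements of $\mathcal U_1$, let $N_1=\max_{U\in\mathcal U_1}\sup|\Theta_U|$ ($N_1=0$ if $\mathcal U_1=\emptyset$), so that $|n_V|\le N_1$ for all patches, and put $N_2=2N_1M_0+N_1$.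

\section{Matching the integers}\label{sec:matching}

The branch $\ell'$ in Proposition~\ref{prop:reduction} has the form $\ell_0+2\pi im$ with $m:L'\to\mathbb Z$ continuous, and we are free to add a constant $2\pi ic_U$ to $E_U$. An exact fit would be $m=n_V+c_U$ on every patch $V$ of every $U$. We achieve it for all patches that reach into a core $K_{t'}$. The remaining patches have total area at most $\alpha(t')$, and there Lemma~\ref{lem:plain} repairs the mismatch at a cost proportional to its size times $\sqrt{\alpha(t')}$. For this to be small, the bound on $m$ and $c_U$ must not depend on $t'$, although the number of components meeting $K_{t'}$ grows as $t'\to0$.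

Let $t'\in(0,t]$, and let $\mathcal U\supset\mathcal U_1$ be the finite set of active components that meet $K_{t'}$. For $U\in\mathcal U$ let $T_U\subset U$ be a compact connected set containing $K_{t'}\cap U$, for instance the image under $\varphi_U$ of a closed disk $\{|\xi|\le r_U\}$ with $r_U<1$ close to $1$.

\begin{proposition}\label{prop:matching}
There are a continuous $m:L'\to\mathbb Z$ and integers $c_U$ $(U\in\mathcal U)$ with $|m|\le N_2$ and $|c_U|\le N_2$ such that $m=n_V+c_U$ on $V$ whenever $V$ is a patch of $U\in\mathcal U$ that meets $T_U$.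
\end{proposition}

The equations are overdetermined when the sets $T_U$ and the pieces of $L'$ are linked in a cycle. If, say, two connected pieces of $L'$ both meet $T_U$ and $T_{U'}$, the difference of the two values of $m$ is prescribed twice. The proof fills in the holes of $L'\cup\bigcup T_U$ and lets (F1) show that all such conditions are compatible.

\begin{proof}
Let $X=L'\cup\bigcup_{U\in\mathcal U}T_U$, call the bounded components of $\mathbb C\setminus X$ holes, and let $\hat X$ be the union of $X$ and its holes. Its complement is the unbounded component of $\mathbb C\setminus X$, so $\hat X$ is compact with connected complement. By Lemma~\ref{lem:holes} a hole $W$ lies in one component $U$. Suppose $U\notin\mathcal U$, active or not. Then $\partial W\subset X\cap\overline U\subset L'$, because $T_{U'}\subset U'$ misses $\overline U$ by \eqref{eq:boundaries}. So $W$ is open and closed in $\mathbb C\setminus L'$ and bounded, contrary to Lemma~\ref{lem:Lprime}. Hence all holes lie in members of $\mathcal U$, and $f$ is zero-free on $\hat X$. Let $\hat T_U=\hat X\cap\overline U$ for $U\in\mathcal U$.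 These sets are compact, $T_U\subset\hat T_U$, and $\hat X=L'\cup\bigcup_{\mathcal U}\hat T_U$. For $U\ne U'$,
\begin{equation}\label{eq:overlap}
\hat T_U\cap\hat T_{U'}\subset\hat X\cap\partial K\subset L',
\end{equation}
by \eqref{eq:boundaries} and because the holes and the sets $T_{U''}$ lie in $K^\circ$.

\emph{Step 1: the integers $n_V$ extend continuously.} Here we use that $n_V$ depends only on $k_V$. By (F1) let $\ell_*$ be a continuous branch of $\log f$ on $\hat X$. Then $\ell_*=\ell_0+2\pi iu$ on $L'$ with $u:L'\to\mathbb Z$ continuous, and $\ell_*=\ell_U+2\pi ie_U$ on the connected set $T_U$ with $e_U\in\mathbb Z$. If a patch $V$ of $U$ meets $T_U$, then \eqref{eq:index} gives $u=k_V+e_U$ at a common point, hence on the connected set $V\subset L'$. Define $g_U:L'\to\mathbb Z$ by $g_U=\Theta_U(u-e_U)$ if $U\in\mathcal U_1$ and $g_U=0$ if $U\in\mathcal U\setminus\mathcal U_1$. Then $g_U$ is continuous, $|g_U|\le N_1$, and $g_U=n_V$ on every patch $V$ of $U$ that meets $T_U$.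

\emph{Step 2: existence of a solution.} By Tietze's theorem extend $g_U|_{L'\cap\hat T_U}$ to a continuous real function $\tilde g_U$ on $\hat T_U$. Define $\Xi:\hat X\to\mathbb R/\mathbb Z$ by $\Xi=0$ on $L'$ and $\Xi=\tilde g_U\bmod1$ on $\hat T_U$. These sets form a finite closed cover of $\hat X$, and by \eqref{eq:overlap} all overlaps lie in $L'$, where each $\tilde g_U$ that is defined is an integer; so $\Xi$ is well defined and continuous. By (F1) it lifts to a continuous $\xi:\hat X\to\mathbb R$. Then $m=\xi|_{L'}$ is continuous and integer-valued, and $\xi-\tilde g_U$ is continuous and integer-valued on $\hat T_U$, hence equal to a constant $c_U$ on $T_U$. Thus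
\begin{equation}\label{eq:match}
m=g_U+c_U\quad\text{on }L'\cap T_U,\qquad U\in\mathcal U .
\end{equation}

\emph{Step 3: a bounded solution.} The map $(m,(g_U)_{U\in\mathcal U})$ from the compact set $L'$ to a discrete set is continuous, so its nonempty level sets, which we call atoms, are finitely many and are open and closed in $L'$. Write $m_R$, $g_{U,R}$ for the values on the atom $R$. Form the finite bipartite graph whose vertices are the atoms and the members of $\mathcal U$, with an edge between $R$ and $U$ if $R\cap T_U\ne\emptyset$. Condition \eqref{eq:match} says that $m_R=g_{U,R}+c_U$ for every edge. Subtracting one integer from all $m_R$ and $c_U$ in a connected component of the graph preserves these equations and the continuity of $m$. Do this so that every graph component containing an atom has an atom $R_0$ with $m_{R_0}=0$, and put $c_U=0$ if $U$ is an isolated vertex. If atoms $R,R'$ are both adjacent to $U$, then $|m_R-m_{R'}|=|g_{U,R}-g_{U,R'}|$, which is at most $2N_1$ if $U\in\mathcal U_1$ and is $0$ otherwise. A simple path from $R_0$ to $R$ visits each $U\in\mathcal U_1$ at most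 once, so $|m_R|\le2N_1M_0$, and $|c_U|\le2N_1M_0+N_1$ for $U$ adjacent to an atom.

Finally, if a patch $V$ of $U\in\mathcal U$ meets $T_U$, then \eqref{eq:match} and Step 1 give $m=n_V+c_U$ at a point of $V$, and $m$ is constant on $V$.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:closure}}\label{sec:end}

It remains to prove (iii)$\Rightarrow$(ii). The parameters have been chosen in the order $\eta,\delta$; $\ell_0,Y_0,d$; $a_3,t$; the functions $\Theta_U$; $N_1,N_2$. Put $N_3=N_1+2N_2$, which does not depend on $t'$, and choose $t'\in(0,t]$ with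
\begin{equation}\label{eq:tprime}
\frac{8\pi N_3}d\sqrt{\alpha(t')}\le\frac\eta8 .
\end{equation}
Take $m$ and $c_U$ from Proposition~\ref{prop:matching}, put $c_U=0$ for active $U\notin\mathcal U$, and let $\ell'=\ell_0+2\pi im$, a continuous branch of $\log f$ on $L'$. For a patch $V$ of an active $U$ let $j_V=m|_V-n_V-c_U$, so $|j_V|\le N_3$. If $j_V\ne0$, then either $U\notin\mathcal U$, or $U\in\mathcal U$ and $V$ misses $T_U\supset K_{t'}\cap U$; in both cases $V$ lies in the collar $K^\circ\setminus K_{t'}$. Apply Lemma~\ref{lem:plain} to the patches of $U$ with $j_V\ne0$, with $\kappa_V=2\pi ij_V$, $J=2\pi N_3$ and $a=\alpha(t')$. Call the cut-off sum $q_U$; it is purely imaginary, it equals $2\pi ij_V\chi(\rho)$ on every patch $V$, and $|\mathcal C[1_U\bar\partial q_U]|\le\eta/8$ by \eqref{eq:tprime}. The function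
\[
G_U=E_U+2\pi ic_U+q_U-\mathcal C[1_U\bar\partial q_U]
\]
is holomorphic on $U$, and $\|G_U\|\le\|E_U\|+2\pi N_2+2\pi N_3+\eta/8$ is bounded uniformly in $U$ by Proposition~\ref{prop:E}(iii).

On $V\cap\{\rho\le\frac38d\}$ we have $q_U=2\pi ij_V$ and $\ell'=\ell_0+2\pi i(n_V+c_U+j_V)$, so $G_U-\ell'=(E_U-\ell_0-2\pi in_V)-\mathcal C[1_U\bar\partial q_U]$. Proposition~\ref{prop:E}(i) gives $[G_U-\ell']_U\le\frac\eta5+\frac\eta8<\frac\eta2$, which is (a). Since $2\pi ic_U+q_U$ is purely imaginary, Proposition~\ref{prop:E}(ii) gives $\operatorname{Re}G_U\le-\frac B{20}+\frac\eta4+\frac\eta8\le-\frac B{20}+1$ on $U\setminus L$, which is (b). With $G_U=-B$ on the components where $f\equiv0$, Proposition~\ref{prop:reduction} yields a polynomial $h$ with $\max_K|e^h-f|\le\max\{2\eta,e^2\delta^{1/20}+\delta\}$. As $\eta$ and $\delta$ are arbitrarily small, $f$ is a uniform limit on $K$ of functions $e^h$. This proves Theorem~\ref{thm:closure}, and Theorem~\ref{thm:main} is the implication (iii)$\Rightarrow$(i) for $f$ zero-free on $K^\circ$. \qed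

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Universality In Several Complex Variables},
\texttt{http://bcc.impan.pl/14Perspectives/uploads/Gauthier.pdf}.

\end{thebibliography}
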